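
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{example}[theorem]{Example}

\title{Every positive integer is the degree of ambiguity of a pattern}


\begin{abstract}
A pattern is a word over terminals and variables, and a substitution replaces each variable by a nonempty terminal word. The degree of ambiguity of a pattern is the largest number of substitutions that produce the same word. We show that over every finite terminal alphabet with at least two letters each positive integer $k$ is the degree of ambiguity of an explicit pattern. In particular there are finite degrees that are not of the form $2^m3^n$. The method realizes subset-sum counts: for a given word, each variable is forced to have at most two possible values, whose lengths differ by a constant, and the word fixes a weighted count of the variables that take the longer value. For suitable words nothing else is fixed.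
\end{abstract}

\section{The question and the results}

Let $\Sigma$ be a nonempty finite alphabet of \emph{terminals} and $X$ an infinite alphabet of \emph{variables}, disjoint from $\Sigma$. A \emph{pattern} is a nonempty word $\alpha$ over $\Sigma\cup X$; the set of variables occurring in it is $\operatorname{var}(\alpha)$. A \emph{substitution} is a morphism $\sigma:(\Sigma\cup X)^+\to\Sigma^+$ that fixes every terminal, so each variable is replaced, uniformly, by a nonempty terminal word. The pattern generates the language
\[
L_{\mathrm{NE},\Sigma}(\alpha)=\{\sigma(\alpha)\mid \sigma \text{ is a substitution}\}.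
\]
The \emph{degree of ambiguity} of a word $w\in L_{\mathrm{NE},\Sigma}(\alpha)$ with respect to $\alpha$ is the number of substitutions $\sigma$ with $\sigma(\alpha)=w$, where substitutions that agree on $\operatorname{var}(\alpha)$ are counted once. We call the restrictions to $\operatorname{var}(\alpha)$ that are counted here the \emph{parses} of $w$. The \emph{degree of ambiguity of $\alpha$} is the maximum of these numbers over all $w\in L_{\mathrm{NE},\Sigma}(\alpha)$, and is $\infty$ if they are unbounded.

The simplest patterns give only the extreme values. If no variable occurs in $\alpha$, the degree is $1$. If exactly one variable $x$ occurs, the degree is also $1$: the length of $w=\sigma(\alpha)$ determines $|\sigma(x)|$, the first occurrence of $x$ is preceded by a fixed terminal word, and so $w$ determines $\sigma(x)$. The pattern $xy$ has degree $\infty$, since $a^M$ has the $M-1$ parses $x=a^i$, $y=a^{M-i}$. A nonempty terminal word $u$ between the variables does not help: with respect to $xuy$, the word $u^{M}$ with $M\ge3$ has at least the $M-2$ parses $x=u^i$, $y=u^{M-1-i}$. A finite degree larger than $1$ thus requires some ambiguity to survive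 while almost all of it is suppressed.

Question 6 of the report \cite{dagstuhl} concerns the finite values. As stated there, Mateescu and Salomaa showed that for every $k=2^m3^n$ with $m,n\ge 0$ a pattern with degree of ambiguity $k$ can be effectively constructed, while for all other finite values the existence of such patterns is unknown; the question is whether any other finite $k$ occurs. The shape $2^m3^n$ may suggest that only products of a few basic degrees are possible. There is, however, a reason to expect more. Suppose that each of $n$ variables has just two possible values, a short and a long one, and that the word fixes only \emph{how many} variables are long. Then the number of parses is a binomial coefficient, and $\binom52=10$ is divisible by $5$. We show that this situation can be enforced, also with weights on the variables, and that the weighted version yields every positive integer.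

For positive integers $\mathbf c=(c_1,\dots,c_n)$ and $J\subseteq\{1,\dots,n\}$ write $c(J)=\sum_{j\in J}c_j$, and let
\[
N(\mathbf c)=\max_{T}\ \#\bigl\{J\subseteq\{1,\dots,n\}: c(J)=T\bigr\}.
\]
Equivalently, $N(\mathbf c)$ is the largest coefficient of the polynomial $\prod_{j=1}^n(1+z^{c_j})$.

\begin{theorem}\label{thm:subset}
Let $|\Sigma|\ge 2$, $n\ge 2$ and $\mathbf c\in\mathbb Z_{\ge 1}^n$. The pattern $\alpha_{\mathbf c}$ in $n$ variables, defined explicitly in Section~\ref{sec:general}, has degree of ambiguity exactly $N(\mathbf c)$.
\end{theorem}

\begin{corollary}\label{cor:ten}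
The pattern $\alpha_{(1,1,1,1,1)}$ has degree of ambiguity $\max_T\binom5T=10$, which is not of the form $2^m3^n$. So the answer to Question~6 is yes.
\end{corollary}

\begin{theorem}\label{thm:all}
\begin{enumerate}
\item[(a)] If $|\Sigma|\ge 2$, the set of degrees of ambiguity of patterns over $\Sigma\cup X$ is exactly $\{1,2,3,\dots\}\cup\{\infty\}$.
\item[(b)] If $|\Sigma|\ge2$, every $k\ge 2$ is the degree of an effectively constructible pattern with at most
$\lceil\log_2(k(k-1))\rceil+\lceil\log_2 k\rceil$ variables.
\item[(c)] If $|\Sigma|=1$, or if a pattern contains no terminals, then the degree is $1$ or $\infty$. So (a) and (b) fail if $|\Sigma|=1$, and also if only patterns without terminals are allowed.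
\end{enumerate}
\end{theorem}

Section~\ref{sec:two} develops the mechanism for two variables and contains the main lemma. Section~\ref{sec:general} proves Theorem~\ref{thm:subset}, Section~\ref{sec:weights} finds weights with $N(\mathbf c)=k$, and Section~\ref{sec:hyp} completes the proof of Theorem~\ref{thm:all}.

\section{Two variables: a switch with two positions}\label{sec:two}

In this section and the next let $|\Sigma|\ge2$, and let $a\ne b$ be two letters of $\Sigma$. Put
\[
g=aba,\qquad \rho=ga=abaa,\qquad v=baaaab,\qquad P=v\,aa=baaaabaa .
\]
We write $\varepsilon$ for the empty word. ``Word'' means a possibly empty word over all of $\Sigma$, not just over $\{a,b\}$.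

\subsection*{A conserved exponent}
Consider first the pattern $x\,g\,y$ and the words $a\rho^e$, $e\ge0$. Since $ga=\rho$,
\begin{equation}\label{eq:g}
g\cdot a\rho^{e}=\rho^{e+1}\qquad(e\ge0).
\end{equation}
Hence $x=a\rho^{p}$, $y=a\rho^{q}$ gives $xgy=a\rho^{p+q+1}$. The word depends only on $p+q$, so a factor $\rho$ can be moved from $y$ to $x$ without changing it. We want to keep this ambiguity for $p,q\in\{0,1\}$ and to exclude every other one. Two things are in the way.

\emph{Other shifts.} Suppose two substitutions produce the same word from $xgy$, one with $x=U$, the other with $x=Us$, $s\neq\varepsilon$. Then $y$ loses a prefix $t$ of length $|s|$, and $gt=sg$. This equation has many solutions besides powers of $\rho$, for instance $s=ab$, $t=ba$, or $s=abau$, $t=uaba$ for any word $u$. The remedy is to append the block $x\,\rho g\,y$. It yields a second equation $\rho gt=s\rho g$, and the two together say that $s$ commutes with $\rho$.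

\emph{Large exponents.} The pattern $xgy\,x\rho gy$ still has degree $\infty$: the substitutions $x=a\rho^p$, $y=a\rho^q$ with $p+q=M$ all give $a\rho^{M+1}\,a\rho^{M+2}$. We need a block that admits $\rho$ as a shift but not $\rho^2$ or a higher power. Squares do this, as Lemma~\ref{lem:two} will show. We have
\begin{equation}\label{eq:sq}
(a\rho^{e})(a\rho^{e})=aaP^{e}\qquad (e\in\{0,1\}),
\end{equation}
because $aabaa\cdot aabaa=aa\cdot baaaabaa$. Since $v\,aa=P$, the word $v$ plays for $P$ the role that $g$ plays for $\rho$: for $p,q\in\{0,1\}$ the block $xx\,v\,yy$ becomes $aaP^{p}\cdot P^{q+1}=aaP^{p+q+1}$, which again depends only on $p+q$. But \eqref{eq:sq} fails for $e=2$. In $(a\rho^2)^2$ consecutive letters $b$ are separated by $3$, $4$, $3$ letters $a$, while in $aaP^2$ the separations are $4,2,4$.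

The smallest instance of the construction is therefore
\begin{equation}\label{eq:beta}
\beta = (x\,g\,y)\,(x\,\rho g\,y)\,(xx\,v\,yy).
\end{equation}
By \eqref{eq:g} and \eqref{eq:sq}, both $(x,y)=(a,\,aabaa)$ and $(x,y)=(aabaa,\,a)$ turn $\beta$ into
\[
a\,\rho^2\cdot a\,\rho^3\cdot aa\,P^2 .
\]

\subsection*{Why there is no third position}
The heuristic must be turned into a proof for arbitrary words, since a priori $x$ and $y$ need not be of the form $a\rho^e$. We first recall the fact about commuting words that we need.

\begin{lemma}\label{lem:comm}
If $s\ne\varepsilon$ and $\rho s=s\rho$, then $s=\rho^\delta$ for some $\delta\ge1$.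
\end{lemma}
\begin{proof}
This is a case of the theorem of Lyndon and Sch\"utzenberger that commuting words are powers of a common word. For $\rho=abaa$ it can be seen directly, by induction on $|s|$. If $0<|s|<4$, then $s$ is a proper prefix of $\rho$, say $\rho=sr$. From $srs=\rho s=s\rho=ssr$ we get $rs=sr=\rho$. But rotating $abaa$ by one, two or three places moves its only $b$ to another position, a contradiction. If $|s|\ge4$, then $s=\rho s'$, and cancelling $\rho$ in $\rho\rho s'=\rho s'\rho$ gives $\rho s'=s'\rho$. So $s'$ is empty or, by induction, a power of $\rho$.
\end{proof}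

The next lemma is the core of the paper. In it $U$ stands for the value of the variable under observation, and $Y$, $R$ stand for whatever follows it. The lemma needs to know nothing about $Y$ and $R$, and this is what will let us treat many variables at no extra cost.

\begin{lemma}[Two positions]\label{lem:two}
Let $F$ be a set of triples $(U,Y,R)$ of words such that each of the three words
\[
U\,g\,Y,\qquad U\,\rho g\,Y,\qquad U\,U\,v\,R
\]
is the same for all triples in $F$. Then the first components of the triples in $F$ take at most two values. If they take two values, these are $U$ and $U\rho$ for some word $U$.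
\end{lemma}
\begin{proof}
Take two triples with different first components. Both first components are prefixes of the same word, the common value of $UgY$, so their lengths differ, and the shorter is a prefix of the longer. Write the triples as $(U,Y,R)$ and $(Us,Y',R')$ with $s\ne\varepsilon$. We show that $s=\rho$.

\emph{The first two words force $s=\rho^\delta$.} Cancelling $U$, we have
\[
gY=sgY',\qquad \rho gY=s\rho gY'.
\]
By the first equation $Y$ and $Y'$ are suffixes of the same word and $|Y|=|Y'|+|s|$, so $Y=tY'$ with $|t|=|s|$. Cancelling $Y'$ on the right gives $gt=sg$ and $\rho gt=s\rho g$. Therefore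
\[
\rho s\,g=\rho\, gt=s\rho\, g ,
\]
so $\rho s=s\rho$, and $s=\rho^\delta$ with $\delta\ge1$ by Lemma~\ref{lem:comm}.

\emph{The third word forces $\delta=1$.} Cancelling one $U$ in $UUvR=U\rho^\delta U\rho^\delta vR'$ leaves
\begin{equation}\label{eq:third}
U\,v\,R=\rho^\delta\,U\,\rho^\delta\,v\,R'.
\end{equation}
So $U$ is a prefix of $\rho^\delta U$. Iterating, $U$ is a prefix of $\rho^{\delta h}U$ for every $h\ge 1$, and hence of a power of $\rho$. Thus $U=\rho^j\rho_1$ with $j\ge0$ and $\rho_1\in\{\varepsilon,a,ab,aba\}$. As $\rho^\delta$ and $\rho^j$ commute, cancelling $\rho^j$ in \eqref{eq:third} gives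
\[
\rho_1\,baaaab\,R=(abaa)^\delta\,\rho_1\,(abaa)^\delta\,v\,R'.
\]
We compare the beginnings of the two sides.
\begin{itemize}
\item $\rho_1=\varepsilon$: the left side begins with $b$, the right side with $a$.
\item $\rho_1=ab$: the left side begins with $abb$, the right side with $aba$.
\item $\rho_1=aba$: the left side begins with $abab$, the right side with $abaa$.
\item $\rho_1=a$: the left side begins with $abaaaa$. If $\delta\ge2$, the right side begins with $abaaab$.
\end{itemize}
The first three cases are impossible, and the fourth is impossible for $\delta\ge2$. Hence $\delta=1$.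

\emph{Conclusion.} Any two distinct first components are thus of the form $U$ and $U\rho$, and their lengths differ by exactly $|\rho|=4$. Three distinct ones would have three lengths that pairwise differ by exactly $4$, but then the largest and the smallest differ by $8$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:two}
The pattern $\beta$ in \eqref{eq:beta} has degree of ambiguity $2$.
\end{proposition}
\begin{proof}
A word of degree at least $2$ was given above. Conversely, fix a word $w$ and let $\sigma(\beta)=w$. With $K=|\sigma(x)|+|\sigma(y)|$ the three blocks of $\beta$ have images of lengths $K+3$, $K+7$ and $2K+6$, so $|w|=4K+16$. Hence $K$, and with it the position of each block in $w$, is the same for all such $\sigma$. So each block has the same image under all of them, and Lemma~\ref{lem:two} applies to the triples $(\sigma(x),\sigma(y),\sigma(y)^2)$: there are at most two possibilities for $\sigma(x)$. Each determines $\sigma(y)$ from the image of $x\,g\,y$.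
\end{proof}

\section{Many variables: counting subset sums}\label{sec:general}

Lemma~\ref{lem:two} controls only the variable at the beginning of a block, and with more than two variables the others are no longer determined by the first one. So every variable gets a turn at the front: we use one triple of blocks for each variable. The weights enter as multiplicities: in each list of variables below, $x_j$ occurs $c_j$ times.

Let $n\ge2$, $\mathbf c\in\mathbb Z_{\ge1}^n$ and $m=c_1+\dots+c_n$, and let $x_1,\dots,x_n$ be distinct variables. For each $i\in\{1,\dots,n\}$ fix a list
\[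
z_{i,1},z_{i,2},\dots,z_{i,m}\qquad\text{with } z_{i,1}=x_i,
\]
in which each $x_j$ occurs exactly $c_j$ times; beyond the first entry the order is arbitrary. Put $Y_i=z_{i,2}\,g\,z_{i,3}\,g\cdots g\,z_{i,m}$ and
\begin{align*}
L_i&=x_i\,g\,Y_i, \qquad L_i'=x_i\,\rho g\,Y_i,\\
D_i&=x_ix_i\,v\,z_{i,2}z_{i,2}\,v\,z_{i,3}z_{i,3}\,v\cdots v\,z_{i,m}z_{i,m},\\
\alpha_{\mathbf c}&=L_1L_1'D_1\;L_2L_2'D_2\;\cdots\;L_nL_n'D_n .
\end{align*}
The hypothesis $n\ge2$ guarantees $m\ge2$, so that $Y_i$ is nonempty and $v$ occurs in $D_i$. That all lists have the same multiplicities is used in both halves of the proof below: for the substitutions of the lower bound it makes the image of each block depend only on a weighted sum, and for the upper bound it ties the lengths of all blocks together, so that no separators between them are needed.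

\begin{example}\label{ex:ten}
For $\mathbf c=(1,1,1,1,1)$ we can take the lists in cyclic order. With indices modulo $5$,
\begin{multline*}
\alpha_{\mathbf c}=\prod_{i=1}^{5}\bigl(x_i\, g\, x_{i+1}\,g\,x_{i+2}\,g\,x_{i+3}\,g\,x_{i+4}\bigr)\bigl(x_i\,\rho g\, x_{i+1}\,g\,x_{i+2}\,g\,x_{i+3}\,g\,x_{i+4}\bigr)\\
\bigl(x_i^2\,v\,x_{i+1}^2\,v\,x_{i+2}^2\,v\,x_{i+3}^2\,v\,x_{i+4}^2\bigr).
\end{multline*}
If two of the variables are $aabaa$ and the other three are $a$, the result is the same word whichever two are chosen. This gives the ten parses of Corollary~\ref{cor:ten}.
\end{example}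

\begin{proof}[Proof of Theorem~\ref{thm:subset}]
\emph{Lower bound.} Let $T$ attain the maximum in the definition of $N(\mathbf c)$. For each $J$ with $c(J)=T$ let $\sigma_J(x_j)=a\rho$ if $j\in J$ and $\sigma_J(x_j)=a$ otherwise. These are $N(\mathbf c)$ distinct substitutions. We show that they all produce the same word. Fix $J$ and $i$, and write $\sigma_J(z_{i,l})=a\rho^{e_l}$ with $e_l\in\{0,1\}$. As $x_j$ occurs $c_j$ times in the list, $e_1+\dots+e_m=c(J)=T$. By \eqref{eq:g},
\begin{align*}
\sigma_J(L_i)&=a\rho^{e_1}\cdot\rho^{1+e_2}\cdots\rho^{1+e_m}=a\rho^{m-1+T},\\
\sigma_J(L_i')&=a\rho^{e_1}\cdot\rho\cdot\rho^{1+e_2}\cdots\rho^{1+e_m}=a\rho^{m+T},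
\end{align*}
and by \eqref{eq:sq} together with $v\,aa=P$,
\[
\sigma_J(D_i)=aaP^{e_1}\cdot P^{1+e_2}\cdots P^{1+e_m}=aaP^{m-1+T}.
\]
Given $T$, none of these words depends on $J$, so the degree is at least $N(\mathbf c)$.

\emph{Upper bound: the blocks match.} Fix $w\in L_{\mathrm{NE},\Sigma}(\alpha_{\mathbf c})$ and let $S$ be the set of substitutions, restricted to $\{x_1,\dots,x_n\}$, that map $\alpha_{\mathbf c}$ to $w$. For $\sigma\in S$ put $K_\sigma=\sum_jc_j|\sigma(x_j)|$. Each of $L_i$ and $L_i'$ contains the list once and $D_i$ contains it twice, so
\[
|\sigma(L_i)|=K_\sigma+3(m-1),\quad |\sigma(L_i')|=K_\sigma+3(m-1)+4,\quad |\sigma(D_i)|=2K_\sigma+6(m-1).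
\]
Summing over $i$ gives $|w|=n\bigl(4K_\sigma+12(m-1)+4\bigr)$. Hence $K_\sigma$ has the same value $K$ for all $\sigma\in S$. Thus corresponding blocks occupy the same positions in $w$ for all $\sigma\in S$, and each of $\sigma(L_i)$, $\sigma(L_i')$, $\sigma(D_i)$ is independent of $\sigma\in S$.

\emph{Upper bound: two values per variable.} Fix $i$ and write $D_i=x_ix_i\,v\,Z_i$. The triples $(\sigma(x_i),\sigma(Y_i),\sigma(Z_i))$ with $\sigma\in S$ satisfy the hypothesis of Lemma~\ref{lem:two}. So $x_i$ takes over $S$ either a single value, or exactly two values $U_i$ and $U_i\rho$.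

\emph{Upper bound: counting.} Let $I$ be the set of those $i$ for which $x_i$ takes two values, and for $\sigma\in S$ put $J_\sigma=\{i\in I:\sigma(x_i)=U_i\rho\}$. Since $x_i$ has a fixed value for $i\notin I$, the set $J_\sigma$ determines $\sigma$. Moreover
\[
K=K_\sigma=C+4\,c(J_\sigma),
\]
where $C$ does not depend on $\sigma$: it is the sum of $c_i|U_i|$ over $i\in I$ and of $c_i$ times the length of the single value of $x_i$ over $i\notin I$. So $c(J_\sigma)$ is the same number $T'$ for all $\sigma\in S$, and
\[
|S|\le\#\bigl\{J\subseteq\{1,\dots,n\}:c(J)=T'\bigr\}\le N(\mathbf c).\qedhere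
\]
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ten}]
If all five weights are $1$, there are $\binom5T$ sets $J$ with $c(J)=T$, so $N(\mathbf c)=\binom52=10$. Since $5$ divides $10$, this is not of the form $2^m3^n$.
\end{proof}

\begin{example}\label{ex:five}
The smallest positive integer not of the form $2^m3^n$ is $5$, and it too is attained with five variables. For $\mathbf c=(1,1,2,2,3)$,
\begin{align*}
(1+z)^2(1+z^2)^2(1+z^3)&=(1+z+z^2+z^3)^2(1+z^3)\\
&=(1+2z+3z^2+4z^3+3z^4+2z^5+z^6)(1+z^3)\\
&=1+2z+3z^2+5z^3+5z^4+5z^5+5z^6+3z^7+2z^8+z^9,
\end{align*}
so $N(\mathbf c)=5$.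
\end{example}

\section{Weights for a prescribed degree}\label{sec:weights}

It remains to find, for given $k\ge2$, weights with $N(\mathbf c)=k$. The weights $1,2,4,\dots,2^{r-1}$ alone represent each integer in $[0,2^r)$ exactly once. Now add weights whose subset sums are the multiples $\lambda q$, $0\le q<2^t$, each obtained once. The representations of $T$ then correspond to those $q$ for which $T-\lambda q$ falls into the window $[0,2^r)$. A progression with step $\lambda$ meets a half-open window of length $2^r$ in at most $\lceil 2^r/\lambda\rceil$ points, so we should choose $r$ and $\lambda$ such that $\lceil 2^r/\lambda\rceil=k$, and $t$ large enough that $k$ values of $q$ are available.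

\begin{proposition}\label{prop:weights}
Let $k\ge2$, $r=\lceil\log_2(k(k-1))\rceil$ and $t=\lceil\log_2k\rceil$. There is an integer $\lambda\ge1$ with $k-1<2^r/\lambda\le k$, and for every such $\lambda$ the weights
\[
\mathbf c=(1,2,4,\dots,2^{r-1},\ \lambda,2\lambda,4\lambda,\dots,2^{t-1}\lambda)
\]
satisfy $N(\mathbf c)=k$.
\end{proposition}
\begin{proof}
The half-open interval $\bigl[\tfrac{2^r}{k},\tfrac{2^r}{k-1}\bigr)$ has length $\frac{2^r}{k(k-1)}\ge1$, so it contains an integer $\lambda$. Such a $\lambda$ is positive, and $2^r/k\le\lambda<2^r/(k-1)$ is the required condition.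

By binary expansion, the subsets $J$ of the index set correspond bijectively to the pairs $(p,q)$ of integers with $0\le p<2^r$ and $0\le q<2^t$, in such a way that $c(J)=p+\lambda q$.

\emph{At most $k$.} Fix $T$. A pair with $p+\lambda q=T$ is determined by $q$, and $0\le T-\lambda q<2^r$ means that
\[
q\in\Bigl(\tfrac{T-2^r}{\lambda},\,\tfrac{T}{\lambda}\Bigr].
\]
This half-open interval has length $2^r/\lambda\le k$, so it contains at most $k$ integers.

\emph{At least $k$.} Let $T=\lambda(k-1)$. For each $q\in\{0,1,\dots,k-1\}$ put $p=\lambda(k-1-q)$, so that $p+\lambda q=T$. Here $q\le k-1<2^t$ because $2^t\ge k$, and $0\le p\le\lambda(k-1)<2^r$ by the choice of $\lambda$. This gives $k$ pairs.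
\end{proof}

For $k=5$, for instance, $r=5$, $t=3$ and $\lambda=7$, so the weights are $1,2,4,8,16,7,14,28$. The sum $T=28$ is represented by the pairs $(p,q)=(28,0),(21,1),(14,2),(7,3),(0,4)$. The five weights of Example~\ref{ex:five} show that the recipe is not always the most economical one.

\section{The set of all degrees, and the role of the hypotheses}\label{sec:hyp}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
(b) Let $k\ge2$ and take $\mathbf c$ from Proposition~\ref{prop:weights}. It has $r+t\ge2$ entries. By Theorem~\ref{thm:subset} the pattern $\alpha_{\mathbf c}$, which is written down explicitly from $k$, has $r+t=\lceil\log_2(k(k-1))\rceil+\lceil\log_2k\rceil$ variables and degree $N(\mathbf c)=k$.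

(a) Every degree is a positive integer or $\infty$, since each word of the language has at least one parse. The degree $1$ is attained by the pattern $x$, every $k\ge2$ is attained by (b), and $\infty$ is attained by $xy$.

(c) Suppose that $|\Sigma|=1$ or that $\alpha$ contains no terminals. If $\alpha$ has at most one variable, its degree is $1$, as shown in the introduction. Otherwise let $x\ne y$ be variables occurring $p\ge1$ and $q\ge1$ times in $\alpha$. Let $a\in\Sigma$ and let $M\ge0$. For $0\le j\le M$ put
\[
\sigma_j(x)=a^{1+qj},\qquad \sigma_j(y)=a^{1+p(M-j)},\qquad \sigma_j(z)=a\ \text{ for every other variable } z .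
\]
Under either assumption $\sigma_j(\alpha)$ is a power of $a$. Its length does not depend on $j$, because $x$ and $y$ together contribute
\[
p(1+qj)+q\bigl(1+p(M-j)\bigr)=p+q+pqM .
\]
So the $M+1$ distinct substitutions $\sigma_0,\dots,\sigma_M$ give the same word. As $M$ is arbitrary, the degree of $\alpha$ is $\infty$. In particular, no finite $k\ge2$ is attained, so (a) and (b) fail under either restriction.
\end{proof}

Part (c) also shows what the terminals in $\alpha_{\mathbf c}$ achieve. Without them, or with a single letter, two variables can always trade length in arbitrarily many steps. The words $g$, $\rho$ and $v$ in $\alpha_{\mathbf c}$ limit this trade to a single step of length $4$ per variable.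

\begin{thebibliography}{1}
\bibitem{dagstuhl}
\emph{Combinatorics and Algorithmics of Strings},
\url{https://drops.dagstuhl.de/storage/04dagstuhl-reports/volume04/Issue03/14111/DagRep.4.3.28/DagRep.4.3.28.pdf}.
\end{thebibliography}

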